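\title{The regularity of the fibers of a generic projection}

\begin{abstract}
Let $X$ be a smooth complex projective variety of dimension $n$ and let $\pi\colon X\to\mathbb{P}^{n+c}$, $c\ge1$, be a generic linear projection. Beheshti and Eisenbud conjectured that every fiber of $\pi$ has Castelnuovo--Mumford regularity at most $1+n/c$. We prove the conjecture. The regularity of any finite subscheme $Z\subset X$ is bounded by the largest length of a smoothable subscheme of $Z$; this follows from Skoda's theorem and a study of the integral closure of the ideal of $Z$. A fiber of $\pi$ contains no smoothable subscheme of length greater than $\lfloor n/c\rfloor+1$; this follows from a tangent space computation in which the limits of tangent spaces to configurations of points are modules over the ring of functions of the limit scheme. The bound $\lfloor n/c\rfloor+1$ is attained for all $n,c\ge1$.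
\end{abstract}

\section{Introduction}\label{sec:intro}

We work over $\mathbb{C}$. A coherent sheaf $\mathcal{F}$ on $\mathbb{P}^N$ is \emph{$m$-regular} if $H^i(\mathbb{P}^N,\mathcal{F}(m-i))=0$ for all $i\ge1$, and $\operatorname{reg}\mathcal{F}$ is the least such $m$. The \emph{Castelnuovo--Mumford regularity} of a closed subscheme $Z\subseteq\mathbb{P}^N$ is $\operatorname{reg}Z:=\operatorname{reg}\mathcal{I}_Z$.

Let $X\subseteq\mathbb{P}^N$ be a smooth irreducible projective variety of dimension $n$, let $c\ge1$, and suppose that $q:=n+c<N$. A \emph{generic projection} $\pi\colon X\to\mathbb{P}^{q}$ is the restriction to $X$ of the linear projection from a general linear subspace $\Lambda\subset\mathbb{P}^N$ of dimension $N-q-1$. Since $\dim\Lambda+n=N-c-1<N$, the center $\Lambda$ misses $X$, and $\pi$ is a finite morphism. The fibers $\pi^{-1}(y)$ are taken scheme-theoretically, and their regularity is their regularity as subschemes of $\mathbb{P}^N$. A statement about ``every fiber of a generic projection'' means that there is a dense open set of centers $\Lambda$ for which it holds at all points $y\in\mathbb{P}^q$ at once.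 The following conjecture is due to Beheshti and Eisenbud (2008); see \cite{survey}.

\begin{quote}
\textbf{Conjecture.} \emph{Every fiber of a generic projection $X\to\mathbb{P}^{n+c}$ has regularity at most $1+n/c$.}
\end{quote}

The number $1+n/c$ comes from counting sheets. If a fiber $\pi^{-1}(y)$ consists of $k$ reduced points, then $k$ local sheets of $\pi(X)$ pass through $y$, each of codimension $c$ in $\mathbb{P}^{n+c}$. Sheets in general position meet in codimension $kc$, so one expects $kc\le n+c$, that is, $k\le1+n/c$. On the other hand, the regularity of a nonempty finite scheme $Z$ is the least $m\ge1$ such that $Z$ imposes independent conditions on forms of degree $m-1$ (Lemma~\ref{lem:reg}). It is at most the length of $Z$, with equality when $Z$ lies on a line (Proposition~\ref{prop:loewy}). For reduced fibers the conjecture thus follows from the expected bound on the number of points, and for reduced collinear fibers it is equivalent to it. For $c>n$ the conjecture says that every nonempty fiber has regularity $1$, hence is a single reduced point, so that $\pi$ is a closed embedding. The content of the conjecture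 lies in the nonreduced fibers, where counting sheets makes no sense.

If $n=0$, every nonempty fiber is a reduced point, of regularity $1$. The empty fiber has regularity $\operatorname{reg}\mathcal{O}_{\mathbb{P}^N}=0$. So we assume $n\ge1$ and consider nonempty fibers only.

We interpolate between the regularity and the number of sheets by three invariants of a nonempty finite subscheme $Z\subset X$. For $x\in Z$ let $\mathfrak{m}_x\subset\mathcal{O}_{X,x}$ be the maximal ideal and $I_{Z,x}\subset\mathcal{O}_{X,x}$ the ideal of $Z$.
\begin{itemize}
\item $\lambda_x(Z):=\min\{\lambda:\mathfrak{m}_x^\lambda\subseteq I_{Z,x}\}$ is the least power of the maximal ideal that vanishes in $\mathcal{O}_{Z,x}$.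
\item $\overline{I_{Z,x}}$ is the integral closure of $I_{Z,x}$, recalled in Section~\ref{sec:closure}; we use its colength.
\item Let $\operatorname{Hilb}^k(X)$ be the Hilbert scheme of subschemes of length $k$, let $H_k^\circ$ be the open locus of $k$ distinct reduced points, and let $H_k$ be the closure of $H_k^\circ$ with its reduced structure. A subscheme $Y\subset X$ of length $k$ is \emph{smoothable} if $Y\in H_k$. Let $\sigma(Z)$ be the largest length of a smoothable subscheme of $Z$.
\end{itemize}
The invariant $\sigma(Z)$ replaces the number of sheets: it is the largest number of distinct points of $X$ that can collide to a subscheme of $Z$.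

\begin{theorem}\label{thm:main}
Let $\pi\colon X\to\mathbb{P}^{n+c}$ be a generic projection. Every nonempty fiber $Z$ of $\pi$ satisfies
\[
\operatorname{reg}Z\ \overset{\mathrm{(i)}}{\le}\ \sum_{x\in Z}\lambda_x(Z)\ \overset{\mathrm{(ii)}}{\le}\ \sum_{x\in Z}\operatorname{length}\bigl(\mathcal{O}_{X,x}/\overline{I_{Z,x}}\bigr)\ \overset{\mathrm{(iii)}}{\le}\ \sigma(Z)\ \overset{\mathrm{(iv)}}{\le}\ \Bigl\lfloor\frac nc\Bigr\rfloor+1 .
\]
In particular $\operatorname{reg}Z\le1+n/c$, so the conjecture of Beheshti and Eisenbud holds. Inequalities \textup{(i)--(iii)} hold for every nonempty finite subscheme $Z\subset X$.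
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $n,c\ge1$ and $k=\lfloor n/c\rfloor+1$. Let $X\subset\mathbb{P}^{n+c+1}$ be any smooth complete intersection of $c+1$ hypersurfaces of degrees $d_i\ge\max(k,2)$. Then the generic projection $X\to\mathbb{P}^{n+c}$ has a fiber of regularity exactly $k$.
\end{theorem}

Smooth complete intersections of these degrees exist by Bertini's theorem, and they are irreducible because they are connected for $n\ge1$. So $\lfloor n/c\rfloor+1$ is the optimal uniform bound for every pair $n,c\ge1$.

\begin{example}\label{ex:squares}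
Let $X=\mathbb{P}^n$ be a linear subspace of $\mathbb{P}^N$, with affine coordinates $x_1,\dots,x_n$, and let $Z$ be defined by $I=(x_1^2,\dots,x_n^2)$. The squarefree monomials form a basis of $\mathcal{O}_Z$, and the one of highest degree is $x_1\cdots x_n$; hence $\operatorname{reg}Z=\lambda_0(Z)=n+1$. The integral closure of $I$ is $\mathfrak{m}^2$ (Example~\ref{ex:monomial}), of colength $n+1$. The family $x_1^2=\dots=x_n^2=t$ is flat over the $t$-line, with the squarefree monomials as a basis, and its other fibers are reduced, so $\sigma(Z)=2^n$. Thus (i) and (ii) are equalities in this case and (iii) is strict for $n\ge2$.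
\end{example}

Section~\ref{sec:count} explains why the count of sheets is not yet a proof and shows the idea behind (iv) for space curves. Sections~\ref{sec:reg}--\ref{sec:fibers} prove the four inequalities in order. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp} and shows that the bound fails for singular $X$ and for special centers.

\section{A dimension count and trisecant lines}\label{sec:count}

\subsection*{Fibers as linear sections}
Let $W=H^0(\mathbb{P}^N,\mathcal{O}(1))$. For a subspace $K\subseteq W$ let $\Lambda_K\subseteq\mathbb{P}^N$ be the linear subspace on which all forms of $K$ vanish. A center is $\Lambda=\Lambda_M$ for a subspace $M\subset W$ of dimension $q+1$, and $\pi$ is given by a basis of $M$. A point $y\in\mathbb{P}^q$ corresponds to the $q$-dimensional subspace $K\subset M$ of forms vanishing at $y$, and $\pi^{-1}(y)=X\cap\Lambda_K$ as schemes when $X\cap\Lambda_M=\emptyset$. So a subscheme $Y\subset X$ lies in the fiber over $y$ if and only if $K|_Y=0$, meaning that every $f\in K$ vanishes on $Y$. We write $G(a,W)$ for the Grassmannian of $a$-dimensional subspaces of $W$.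

\subsection*{The count and its two gaps}
Let $Y\subset X$ have length $k$ and span a $\mathbb{P}^r$, so that the forms in $W$ vanishing on $Y$ form a space of dimension $N-r$. The flags $K\subset M$ with $K|_Y=0$, if there are any, form a variety of dimension
\[
q(N-r-q)+(N-q)=\dim G(q+1,W)-qr .
\]
Hence a family $S$ of such $Y$ can have a member in a fiber of a generic projection only if $\dim S\ge qr$. The locus $H_k^\circ$ is the quotient of $X^k$ minus the diagonals by the free action of the symmetric group, so it is smooth and irreducible of dimension $nk$. If $S\subseteq H_k$ and $r=k-1$, we get $nk\ge q(k-1)$, which is $ck\le n+c$. The argument has two gaps.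

First, $Y$ may span less than a $\mathbb{P}^{k-1}$. The requirement $\dim S\ge qr$ is then weaker, and we have no better bound than $\dim S\le nk$. This case cannot be avoided: the fibers in Theorem~\ref{thm:sharp} are collinear.

Second, $Y$ may not be smoothable, and then even $\dim S\le nk$ fails.

\begin{example}\label{ex:fat}
Let $n=6$ and $x\in X$. Ideals $I$ with $\mathfrak{m}_x^3\subset I\subset\mathfrak{m}_x^2$ correspond to subspaces of $\mathfrak{m}_x^2/\mathfrak{m}_x^3\cong\mathbb{C}^{21}$. The subspaces of dimension $11$ give subschemes of length $1+6+10=17$ and form a Grassmannian of dimension $110>6\cdot17=\dim H_{17}$. These subschemes are long, but they have $\lambda_x=3$.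
\end{example}

The example suggests how to go around the second gap: we do not bound the length of a fiber, only the length of its smoothable subschemes, and we show that a scheme of large regularity contains a long smoothable subscheme. This is the role of (i)--(iii). The first gap is closed by an algebraic device that is already visible for curves in $\mathbb{P}^3$.

\subsection*{Trisecant lines of a space curve}
Let $X\subset\mathbb{P}^3$ be a smooth curve and $n=c=1$, so that the center is a point $p$. We show that for general $p$ no fiber contains three distinct points. Three points of a fiber are collinear, so $r=1$, and the count above only asks for a two-dimensional family of collinear triples; it gives no contradiction by itself.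

Suppose that the claim fails. Then a component of the variety of tuples $(x_1,x_2,x_3,p)$, with $x_i\in X$ distinct, $p\notin X$ and $x_1,x_2,x_3$ in one fiber of the projection from $p$, dominates $\mathbb{P}^3$. We use \emph{generic smoothness}: a dominant morphism from an irreducible complex variety to a smooth one has surjective differential at a general (smooth) point of the source. So at a general tuple, every first-order motion of $p$ can be followed by first-order motions of the $x_i$ on $X$ that keep the three points in one fiber.

Choose affine coordinates $(z,u)\in\mathbb{C}\times\mathbb{C}^2$ such that $p$ is the point at infinity of the $z$-axis and $x_i=(z_i,0)$. Then $\pi(z,u)=u$. Let $\ell_i=d\pi(T_{x_i}X)\subset\mathbb{C}^2$, a space of dimension at most $1$. For $a\in\mathbb{C}^2$ move $p$ to the direction $(1,\varepsilon a)$, where $\varepsilon^2=0$; the projection becomes $(z,u)\mapsto u-\varepsilon za$. If $x_i$ moves to $x_i+\varepsilon v_i$ with $v_i\in T_{x_i}X$, its image is $\varepsilon\,(d\pi(v_i)-z_ia)$. The three images agree, say they equal $\varepsilon b$. Therefore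
\[
\text{for every }a\in\mathbb{C}^2\text{ there is }b\in\mathbb{C}^2\text{ with }z_ia+b\in\ell_i\text{ for }i=1,2,3.
\]
Let $R=\mathbb{C}^3$ be the ring of functions on $\{x_1,x_2,x_3\}$. It acts on $Q=\bigoplus_i\mathbb{C}^2/\ell_i$ summand by summand. Let $U\subseteq Q$ be the image of the diagonal $\mathbb{C}^2$. The displayed statement says that $U$ is stable under multiplication by $z=(z_1,z_2,z_3)\in R$. Then $U$ is stable under $z^2$ as well, although no motion of the center produces $z^2$ directly. Since the $z_i$ are distinct, $1,z,z^2$ is a basis of $R$, so $U$ is an $R$-submodule. Multiplying by the three idempotents of $R$ gives $U=Q$. But $\dim U\le2$ and $\dim Q\ge3$, a contradiction.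

Two facts made this work. The linear functions need not span $R$, but they generate it as an algebra. And the space $\bigoplus_iT_{x_i}X$ of motions of the points is an $R$-module of dimension $nk$, so that $Q$ is an $R$-module of dimension at least $ck$. The first fact holds for every finite scheme. The second has to be carried over to limits of reduced schemes, which is done in Section~\ref{sec:fibers}.

\begin{remark}
Generic smoothness is a property of characteristic $0$, and the argument needs it. Over an algebraically closed field of characteristic $p\ge3$ the map $x(t)=(t,t^p,t^{p^2})$ is $\mathbb{F}_p$-linear, so the line $\{x(t)+s\,x(d)\}_s$ with $d\neq0$ contains the $p$ points $x(t+jd)$, $j\in\mathbb{F}_p$. A general point $(\alpha,\beta,\gamma)$ lies on such a line: solve $d^{\,p^2-p}=(\beta^p-\gamma)/(\alpha^p-\beta)$, then $(s^p-s)d^{\,p}=\alpha^p-\beta$, and put $t=\alpha-sd$. The projective closure of this curve is singular at infinity, but the argument above used smoothness only at the points $x_i$.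
\end{remark}

\section{Regularity of finite schemes}\label{sec:reg}

\begin{lemma}\label{lem:reg}
Let $Z\subset\mathbb{P}^N$, $N\ge2$, be a nonempty finite subscheme. Then $\operatorname{reg}Z$ is the least $m\ge1$ for which the restriction $H^0(\mathcal{O}_{\mathbb{P}^N}(m-1))\to H^0(\mathcal{O}_Z(m-1))$ is onto.
\end{lemma}

\begin{proof}
Use the cohomology sequence of $0\to\mathcal{I}_Z\to\mathcal{O}_{\mathbb{P}^N}\to\mathcal{O}_Z\to0$. Since $H^1(\mathcal{O}_{\mathbb{P}^N}(m-1))=0$, the group $H^1(\mathcal{I}_Z(m-1))$ is the cokernel of the restriction map. For $m\le0$ the source of this map is $0$ and the target is not, so $\mathcal{I}_Z$ is not $m$-regular. Let $m\ge1$ and $i\ge2$. As $H^{i-1}(\mathcal{O}_Z(m-i))=0$, the group $H^i(\mathcal{I}_Z(m-i))$ injects into $H^i(\mathcal{O}_{\mathbb{P}^N}(m-i))$, which is $0$ because $m-N>-N-1$.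
\end{proof}

\begin{proposition}\label{prop:loewy}
Let $Z\subset X$ be a nonempty finite subscheme and $\lambda_x=\lambda_x(Z)$. Then $H^0(\mathcal{O}_{\mathbb{P}^N}(d))\to H^0(\mathcal{O}_Z(d))$ is onto for all $d\ge\sum_x\lambda_x-1$, and
\[
\operatorname{reg}Z\le\sum_{x\in Z}\lambda_x\le\operatorname{length}Z .
\]
If $Z$ lies on a line, then $\operatorname{reg}Z=\operatorname{length}Z$.
\end{proposition}

\begin{proof}
Choose an affine chart $\mathbb{A}^N\supset Z$ and identify forms of degree $d$ with polynomials of degree at most $d$. Fix $x\in Z$. The ring $\mathcal{O}_{Z,x}$ is a quotient of $\mathcal{O}_{\mathbb{A}^N,x}$ killed by the $\lambda_x$-th power of the maximal ideal, so polynomials of degree at most $\lambda_x-1$ surject onto it. To separate $x$ from the other points, choose for each $x'\in Z\setminus\{x\}$ an affine linear function $\ell_{x'}$ vanishing at $x'$ but not at $x$, and put $G_x=\prod_{x'\ne x}\ell_{x'}^{\lambda_{x'}}$. Then $G_x$ is $0$ in $\mathcal{O}_{Z,x'}$ for $x'\ne x$ and a unit in $\mathcal{O}_{Z,x}$. The products of $G_x$ with polynomials of degree at most $\lambda_x-1$ have degree at most $\sum_{x'\in Z}\lambda_{x'}-1$,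 and they map onto the factor $\mathcal{O}_{Z,x}$ of $H^0(\mathcal{O}_Z)=\prod_{x'}\mathcal{O}_{Z,x'}$. This proves the surjectivity, and Lemma~\ref{lem:reg} gives the first inequality. By Nakayama's lemma the chain $\mathcal{O}_{Z,x}\supset\mathfrak{m}_x\mathcal{O}_{Z,x}\supset\mathfrak{m}_x^2\mathcal{O}_{Z,x}\supset\cdots$ decreases strictly until it reaches $0$, so $\lambda_x\le\operatorname{length}\mathcal{O}_{Z,x}$.

If $Z$ lies on a line, the restriction map in degree $m-1$ factors through the $m$-dimensional space $H^0(\mathcal{O}_{\mathbb{P}^1}(m-1))$, so it is onto only if $m\ge\operatorname{length}Z$.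
\end{proof}

This proves inequality (i).

\section{The colength of the integral closure}\label{sec:closure}

We want to find in $Z$ a smoothable subscheme of length at least $\sum_x\lambda_x(Z)$. The tool for adding points to a subscheme will be an arc through $x$, and arcs see an ideal only through orders of vanishing, that is, only up to integral closure. So we first compare $\lambda_x(Z)$ with the colength of $\overline{I_{Z,x}}$.

\subsection*{Integral closure and multiplier ideals}
Fix $x\in X$, put $\mathcal{O}=\mathcal{O}_{X,x}$, $\mathfrak{m}=\mathfrak{m}_x$, and let $I\subset\mathcal{O}$ be an $\mathfrak{m}$-primary ideal. An element $f\in\mathcal{O}$ is \emph{integral over $I$} if $f^r+a_1f^{r-1}+\dots+a_r=0$ for some $r\geq1$ and $a_j\in I^j$. These elements form an ideal $\overline{I}\supseteq I$. For a valuation $v$ that is nonnegative on $\mathcal{O}$ and an ideal $J$ let $v(J)=\min\{v(f):f\in J\}$.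

Let $U\ni x$ be an affine open set on which $I$ extends to an ideal, again denoted $I$, that is trivial away from $x$. Let $\beta\colon U'\to U$ be a \emph{log resolution} of $I$: a projective birational morphism from a smooth variety such that $I\mathcal{O}_{U'}=\mathcal{O}(-F)$ for an effective divisor $F$, and $F$ together with the exceptional locus of $\beta$ is a divisor with simple normal crossing support. Every component of $F$ maps to $x$, and $\operatorname{ord}_E(I)=\operatorname{ord}_E(F)$ for every prime divisor $E\subset U'$.

\begin{lemma}\label{lem:valuative}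
\textup{(a)} If $v$ is a valuation that is nonnegative on $\mathcal{O}$ and $f\in\overline{I}$, then $v(f)\ge v(I)$.

\textup{(b)} If $u\in\mathcal{O}(U)$ and $u\notin\overline{I}$, then $\operatorname{ord}_E(u)<\operatorname{ord}_E(F)$ for some component $E$ of $F$.
\end{lemma}

\begin{proof}
(a) If $v(f)<v(I)$, then $v(a_jf^{r-j})>rv(f)$ for all $j\ge1$, so $f^r$ cannot cancel against the other terms of an equation of integral dependence.

(b) Suppose that no such $E$ exists; then $u\in H^0(U',\mathcal{O}(-F))$. The map $\beta$ factors through a proper morphism $\phi$ from $U'$ to the blow-up $\operatorname{Proj}\bigoplus_mI^m$, and $\mathcal{O}(-F)=\phi^*\mathcal{O}(1)$. By Serre's finiteness theorem for the coherent sheaf $\phi_*\mathcal{O}_{U'}$, the ring $\bigoplus_{m\ge0}H^0(U',\mathcal{O}(-mF))$ is a finite module over $\bigoplus_{m\ge0}I^m$. So $u$, placed in degree $1$, satisfies a monic equation of some degree $r$ over $\bigoplus_mI^m$, and the part of degree $r$ of this equation shows $u\in\overline{I}$.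
\end{proof}

Because $U$ is smooth, there is an effective divisor $K_{U'/U}$, the zero divisor of the pullback of a local generator of $\omega_U$, and $\beta_*\mathcal{O}(K_{U'/U})=\mathcal{O}_U$. The \emph{multiplier ideals} of $I$ are $\mathcal{J}(I^m)=\beta_*\mathcal{O}(K_{U'/U}-mF)\subseteq\mathcal{O}_U$ for $m\ge0$. Skoda's theorem \cite[Thm.~9.6.21]{lazarsfeld} states that $\mathcal{J}(I^m)=I\cdot\mathcal{J}(I^{m-1})$ for integers $m\ge n=\dim U$. We need only its consequence
\begin{equation}\label{eq:skoda}
\mathcal{J}(I^n)\subseteq I ,
\end{equation}
and we recall the proof, which shows how the dimension enters. Generators $f_1,\dots,f_r$ of $I$ generate $\mathcal{O}(-F)$ and define a morphism $U'\to\mathbb{P}^{r-1}$. The image of $\beta^{-1}(x)$ has dimension at most $n-1$, so it misses the intersection of $n$ general hyperplanes. Hence $n$ general linear combinations $g_1,\dots,g_n$ of the $f_i$ generate $\mathcal{O}(-F)$ along $\beta^{-1}(x)$, and so over a neighborhood of $x$, where we now work. The Koszul complex of the surjection $(g_i)\colon\mathcal{O}(F)^{\oplus n}\to\mathcal{O}$ is exact. Twisted by $\mathcal{O}(K_{U'/U}-nF)$,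 it has terms $\bigwedge^j\mathbb{C}^n\otimes\mathcal{O}(K_{U'/U}-(n-j)F)$ for $0\le j\le n$. The local vanishing theorem says that $R^i\beta_*\mathcal{O}(K_{U'/U}-mF)=0$ for $i>0$ and $m\ge0$. So all terms are $\beta_*$-acyclic, the direct image of the complex is exact, and $(g_i)\colon\mathcal{J}(I^{n-1})^{\oplus n}\to\mathcal{J}(I^n)$ is onto. This gives \eqref{eq:skoda}.

\subsection*{The inequality}

\begin{proposition}\label{prop:colength}
Let $I\subset\mathcal{O}$ be $\mathfrak{m}$-primary and let $s\ge0$ satisfy $\mathfrak{m}^s\not\subseteq I$. Then $\operatorname{length}(\mathcal{O}/\overline{I})\ge s+1$.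
\end{proposition}

Inequality (ii) follows by taking $I=I_{Z,x}$ and $s=\lambda_x(Z)-1$. A monomial example shows which elements of $\mathcal{O}/\overline{I}$ to count.

\begin{example}\label{ex:monomial}
Let $n=2$ and $I=(x^a,y^b)$ with $1\le a\le b$. The largest admissible $s$ is $a+b-2$, because of the monomial $x^{a-1}y^{b-1}$. Let $v$ be the monomial valuation with $v(x)=b$ and $v(y)=a$, so that $v(I)=ab$. By Lemma~\ref{lem:valuative}(a), monomials of value less than $ab$ are linearly independent modulo $\overline{I}$. The parameter of smallest value is $y$. The monomials $y^j$ with $0\le j\le b-1$ and $y^jx$ with $0\le j\le a-2$ have value less than $ab$, since $b+(a-2)a\le(a-1)b$. There are $a+b-1=s+1$ of them. For the ideal $I=(x_1^2,\dots,x_n^2)$ of Example~\ref{ex:squares}, the order of vanishing at the origin gives $\overline{I}\subseteq\mathfrak{m}^2$, and $(x_ix_j)^2\in I^2$ gives $\overline{I}=\mathfrak{m}^2$; the proposition is sharp for $s=n$.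
\end{example}

In general we must find the valuation and the coordinates. The ideal $I$ is not described by valuations, but $\mathcal{J}(I^n)$ is, and \eqref{eq:skoda} transfers the hypothesis from $I$ to $\mathcal{J}(I^n)$.

\begin{proof}[Proof of Proposition~\ref{prop:colength}]
\emph{The valuation.} By \eqref{eq:skoda}, the ideal sheaf $\mathfrak{m}_x^s$ on the affine variety $U$ is not contained in $\mathcal{J}(I^n)$. So there is $g\in\mathfrak{m}_x^s\subseteq\mathcal{O}(U)$ that is not a section of $\mathcal{J}(I^n)$, and there is a prime divisor $E\subset U'$ with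
\[
\operatorname{ord}_E(g)+\operatorname{ord}_E(K_{U'/U})<n\operatorname{ord}_E(F).
\]
The left side is nonnegative, so $E$ is a component of $F$ and maps to $x$. Put
\[
v=\operatorname{ord}_E,\qquad e=v(\mathfrak{m})\ge1,\qquad w=v(I),\qquad A=1+\operatorname{ord}_E(K_{U'/U}).
\]
Since $v(g)\ge se$ and all numbers are integers,
\begin{equation}\label{eq:key}
se+A\le nw .
\end{equation}

\emph{A lower bound for $A$.} Let $x_1,\dots,x_n$ be any regular system of parameters of $\mathcal{O}$. We claim that
\begin{equation}\label{eq:discrepancy}
A\ge v(x_1)+\dots+v(x_n).
\end{equation}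
Let $z$ be a local equation of $E$ at a general point of $E$ and write $x_i=z^{a_i}b_i$ with $a_i=v(x_i)\ge1$ and $b_i$ a unit. Then $dx_i=z^{a_i-1}(a_ib_i\,dz+z\,db_i)$. In the expansion of $dx_1\wedge\dots\wedge dx_n$ a nonzero term takes $dz$ from at most one factor, so it takes $z\,db_i$ from at least $n-1$ factors. The form is therefore divisible by $z^{\sum(a_i-1)+n-1}=z^{\sum a_i-1}$. It generates $\omega_U$ near $x$, so $A-1\ge\sum a_i-1$.

\emph{Parameters adapted to $v$.} Choose $\ell\in\mathfrak{m}$ with $v(\ell)=e$. Then $\ell\notin\mathfrak{m}^2$, since $v(\mathfrak{m}^2)\ge2e$. The valuation $v$ need not be monomial in any coordinates, so products of parameters with equal values may cancel to higher value. A cancellation among elements of the form $\ell^ju$, with $u$ a parameter, produces a parameter of higher value, and we exclude it by an extremal choice. Among all regular systems of parameters $(\ell,u_2,\dots,u_n)$ choose one for which $\sum_{i\ge2}\min(v(u_i),w)$ is maximal; the truncation at $w$ bounds the sum by $(n-1)w$. Put $u_1=1$ and $v_i=v(u_i)$, so $v_1=0$ and $v_i\ge e$ for $i\ge2$. Let $\mathfrak{a}=\{f\in\mathcal{O}:v(f)\ge w\}$.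

\emph{Claim. The elements $\ell^ju_i$ with $1\le i\le n$, $j\ge0$ and $je+v_i<w$ are linearly independent over $\mathbb{C}$ in $\mathcal{O}/\mathfrak{a}$.}

Suppose that a nontrivial combination $G=\sum c_{ij}\ell^ju_i$ of them lies in $\mathfrak{a}$. Let $\rho<w$ be the minimum of $je+v_i$ over the terms with $c_{ij}\ne0$, let $\Pi$ be the set of pairs $(i,j)$ with $c_{ij}\ne0$ and $je+v_i=\rho$, and let $G_\rho$ be the sum of the terms indexed by $\Pi$. For each $i$ there is at most one $j$ with $(i,j)\in\Pi$. We have $v(G_\rho)>\rho$, because $v(G)\ge w>\rho$ and the remaining terms have value greater than $\rho$. A single term has value exactly $\rho$, so $\Pi$ has at least two elements. Choose $(i_0,j_0)\in\Pi$ with $j_0$ minimal. If $(1,j)\in\Pi$ and $(i,j')\in\Pi$ with $i\ge2$, then $j-j'=v_i/e\ge1$; hence $i_0\ge2$. Put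
\[
G'=\ell^{-j_0}G_\rho=c_{i_0j_0}u_{i_0}+\sum_{(i,j)\in\Pi,\ i\ne i_0}c_{ij}\,\ell^{\,j-j_0}u_i .
\]
A term of the sum with $i\ge2$ is a multiple of $u_i$ if $j=j_0$ and lies in $\mathfrak{m}^2$ otherwise. A term with $i=1$ has $j-j_0\ge1$, so it is a multiple of $\ell$ or lies in $\mathfrak{m}^2$. Thus $G'\in\mathfrak{m}$, and modulo $\mathfrak{m}^2$ it is $c_{i_0j_0}u_{i_0}$ plus a combination of $\ell$ and the $u_i$ with $i\ne1,i_0$. Replacing $u_{i_0}$ by $G'$ gives again a regular system of parameters containing $\ell$. But $v(G')>\rho-j_0e=v_{i_0}$ and $v_{i_0}\le\rho<w$, so $\min(v(G'),w)>\min(v_{i_0},w)$. This contradicts the choice of the $u_i$ and proves the claim.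

\emph{The count.} By Lemma~\ref{lem:valuative}(a), $\overline{I}\subseteq\mathfrak{a}$. For fixed $i$ the number of $j\ge0$ with $je+v_i<w$ is $\max(0,\lceil(w-v_i)/e\rceil)\ge(w-v_i)/e$. Inequality \eqref{eq:discrepancy} for $(\ell,u_2,\dots,u_n)$ reads $\sum_{i\ge2}v_i\le A-e$. Together with \eqref{eq:key},
\[
\operatorname{length}(\mathcal{O}/\overline{I})\ \ge\ \sum_{i=1}^n\frac{w-v_i}{e}\ =\ \frac{nw-\sum_{i\ge2}v_i}{e}\ \ge\ \frac{nw-A}{e}+1\ \ge\ s+1 .\qedhere
\]
\end{proof}

\section{Maximal smoothable subschemes}\label{sec:smoothable}

A \emph{smoothing} of a finite subscheme $Y\subset X$ is a smooth irreducible pointed curve $(T,0)$ with a closed subscheme $\mathcal{Y}\subset X\times T$, flat over $T$, such that $\mathcal{Y}_0=Y$ and $\mathcal{Y}_t$ is reduced for $t\ne0$.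

\begin{lemma}\label{lem:smoothable}
\textup{(a)} A finite subscheme $Y\subset X$ is smoothable if and only if it has a smoothing.

\textup{(b)} Let $(\Delta,0)$ be a smooth irreducible pointed curve and $\mathcal{W}^\circ\subset X\times(\Delta\setminus0)$ a closed subscheme that is \'etale of degree $k$ over $\Delta\setminus0$. Let $\mathcal{W}\subset X\times\Delta$ be its closure with reduced structure. Then $\mathcal{W}_0$ is smoothable of length $k$.

\textup{(c)} A smoothable subscheme of length $k$ contains a smoothable subscheme of each length $j$ with $1\le j\le k$.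
\end{lemma}

\begin{proof}
(a) A point of the irreducible variety $H_k$ lies on an irreducible curve that meets the dense open set $H_k^\circ$. Normalize the curve, remove finitely many points, and pull back the universal family. Conversely, a smoothing defines a morphism $T\to\operatorname{Hilb}^k(X)$ that maps $T\setminus0$ into $H_k^\circ$, hence $0$ into $H_k$.

(b) The scheme $\mathcal{W}$ is reduced and each of its components dominates the smooth curve $\Delta$, so it is flat over $\Delta$. It is proper over $\Delta$ and agrees with $\mathcal{W}^\circ$ over $\Delta\setminus0$. So it is a smoothing of $\mathcal{W}_0$, which has length $k$.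

(c) Let $N_{j,k}\subseteq H_j\times H_k$ be the set of pairs $(Y',Y)$ with $Y'\subseteq Y$. It is closed: over an affine open subset of $H_j\times H_k$, a twist by $\mathcal{O}(D)$, $D\gg0$, of the ideal of the universal family $\mathcal{Y}$ is generated by finitely many sections; these restrict to sections of the locally free direct image of $\mathcal{O}_{\mathcal{Y}'}(D)$, and $Y'\subseteq Y$ exactly where they all vanish. Since $H_j$ is projective, the image of $N_{j,k}$ in $H_k$ is closed. It contains $H_k^\circ$, so it is $H_k$.
\end{proof}

\begin{proposition}\label{prop:maximal}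
Let $Z\subset X$ be a nonempty finite subscheme and $Y\subseteq Z$ a smoothable subscheme of maximal length. Then $I_{Y,x}\subseteq\overline{I_{Z,x}}$ for all $x\in Z$.
\end{proposition}

Inequality (iii) follows:
\[
\sum_{x\in Z}\operatorname{length}\bigl(\mathcal{O}_{X,x}/\overline{I_{Z,x}}\bigr)\le\sum_{x\in Z}\operatorname{length}\bigl(\mathcal{O}_{X,x}/I_{Y,x}\bigr)=\operatorname{length}Y=\sigma(Z).
\]
The idea of the proof is as follows. If $u\in I_Y$ is not integral over $I_Z$ at $x$, there is an arc $\gamma$ through $x$ along which $u$ vanishes to lower order than every $f\in I_Z$. Add the moving point $\gamma(\zeta)$ to a smoothing of $Y$. A lift of $f$ vanishes on the smoothing but not at the new point; it can be corrected by a multiple of a lift of $u$, and the coefficient tends to $0$ if the smoothing collapses fast enough compared with the arc. Then $f$ vanishes on the new limit.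

\begin{example}\label{ex:speed}
In the plane let $I_Z=(x^2,y^2)$ and $I_Y=(x,y^2)$, with the smoothing $x=0$, $y^2=\tau$. Here $u=x\notin\overline{I_Z}=\mathfrak{m}^2$. Along $\gamma(\zeta)=(\zeta,0)$ the function $u$ has order $1$ and $I_Z$ has order $2$. The functions $xy$, $x^2-\zeta x$ and $y^2-\tau+(\tau/\zeta)x$ vanish at the three points $(0,\pm\sqrt{\tau})$, $(\zeta,0)$. If $\tau=\zeta^2$, their limits are $xy,x^2,y^2$, and the limit scheme, defined by $\mathfrak{m}^2$, lies in $Z$. If $\tau=\zeta$, the limits are $xy,x^2,y^2+x$; they generate an ideal of colength $3$ that does not contain $y^2$, so the limit scheme does not lie in $Z$.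
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:maximal}]
Let $X^\circ\subset X$ be an affine open set containing $Z$, let $I_Z\subseteq I_Y\subseteq\mathcal{O}(X^\circ)$ be the ideals, and let $k=\operatorname{length}Y$. Suppose that $I_{Y,x}\not\subseteq\overline{I_{Z,x}}$ for some $x\in Z$. Since $I_Y$ generates $I_{Y,x}$, there is $u\in I_Y$ with $u\notin\overline{I_{Z,x}}$. We construct a smoothable subscheme of $Z$ of length $k+1$.

\emph{The arc.} Let $U\subseteq X^\circ$ be an affine neighborhood of $x$ containing no other point of $Z$, and let $\beta\colon U'\to U$ be a log resolution of $I_Z|_U$, with divisor $F$. By Lemma~\ref{lem:valuative}(b) there is a component $E$ of $F$ with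
\[
a:=\operatorname{ord}_E(u)<b:=\operatorname{ord}_E(F).
\]
Let $p\in E$ be a point that lies on no other component of $F$ or of the divisor of $\beta^*u$, and let $z$ be a local equation of $E$ at $p$. Near $p$ the ideal $I_Z\mathcal{O}_{U'}$ is generated by $z^b$, and $\beta^*u$ is a unit times $z^a$. Complete $z$ to local parameters $z,y_2,\dots,y_n$ at $p$. The curve $y_2=\dots=y_n=0$ near $p$ is a smooth pointed curve $(\Gamma,0)$ with local parameter $\zeta=z|_\Gamma$. The morphism $\gamma=\beta|_\Gamma\colon\Gamma\to X^\circ$ has $\gamma(0)=x$, $\operatorname{ord}_0\gamma^*u=a$, and $\operatorname{ord}_0\gamma^*f\ge b$ for all $f\in I_Z$.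

\emph{Lifts.} Let $\mathcal{Y}\to T$ be a smoothing of $Y$. The part of $\mathcal{Y}$ outside $X^\circ\times T$ is proper over $T$ and misses the fiber over $0$. So we can shrink $T$ to an affine curve such that $\mathcal{Y}\subset X^\circ\times T$ and a function $\tau\in\mathcal{O}(T)$ generates the ideal of $0$. Let $J\subset\mathcal{O}(X^\circ\times T)$ be the ideal of $\mathcal{Y}$. Its image modulo $\tau$ is $I_Y$, so every $f\in I_Y$ has a lift $\tilde f\in J$ with $\tilde f-f$ divisible by $\tau$. Fix a lift $\tilde u$ of $u$.

\emph{Matching the speeds.} The error $\tilde f-f$ must not disturb the orders $a$ and $b$, so we make $\tau$ vanish to order $b$. The curve $\tau=\zeta^b$ in $T\times\Gamma$ is smooth at $(0,0)$ with local parameter $\zeta$, because the differential of $\tau-\zeta^b$ has $d\tau$-coefficient $1$. Let $(\Delta,0)$ be a smooth irreducible neighborhood of $(0,0)$ in this curve, with projections $t\colon\Delta\to T$ and $s\colon\Delta\to\Gamma$, and let $g=(\gamma\circ s,\,t)\colon\Delta\to X^\circ\times T$. The map $s$ preserves orders of vanishing at $0$, and $\tau$ has order $b$ on $\Delta$. For $f\in I_Y$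 we have $g^*\tilde f=s^*\gamma^*f+\tau\cdot(\text{regular function})$. Therefore
\[
\operatorname{ord}_0g^*\tilde u=a,\qquad\operatorname{ord}_0g^*\tilde f\ge b>a\quad\text{for }f\in I_Z .
\]

\emph{The larger subscheme.} Shrink $\Delta$ so that $g^*\tilde u$ and $\tau$ do not vanish on $\Delta\setminus0$. For $\delta\ne0$ the scheme $\mathcal{Y}_{t(\delta)}$ is reduced, and it does not contain $\gamma(s(\delta))$, because $\tilde u$ vanishes on $\mathcal{Y}$ but not at $g(\delta)$. So over $\Delta\setminus0$ the union $\mathcal{W}^\circ$ of $\mathcal{Y}\times_T\Delta$ and the graph of $\gamma\circ s$ is disjoint and \'etale of degree $k+1$. Its reduced closure $\mathcal{W}$ lies in $X^\circ\times\Delta$, and $Y_+=\mathcal{W}_0$ is smoothable of length $k+1$ by Lemma~\ref{lem:smoothable}(b).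

Let $f\in I_Z$ with lift $\tilde f$, and put $c_f=g^*\tilde f/g^*\tilde u$. This function is regular on a neighborhood $\Delta_f$ of $0$, and $c_f(0)=0$. On $X^\circ\times\Delta_f$ consider $\Phi=\tilde f-c_f\tilde u$, where $\tilde f,\tilde u$ are pulled back along $t$. It vanishes on $\mathcal{Y}\times_T\Delta_f$ because $\tilde f,\tilde u\in J$, and on the graph of $\gamma\circ s$ by the choice of $c_f$. So it vanishes on a dense subset of the reduced scheme $\mathcal{W}|_{\Delta_f}$, hence on $\mathcal{W}|_{\Delta_f}$, and its restriction $\Phi|_{\delta=0}=f$ vanishes on $Y_+$. Thus $Y_+\subseteq Z$, which contradicts the maximality of $k$.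
\end{proof}

\section{Smoothable subschemes of fibers}\label{sec:fibers}

\begin{proposition}\label{prop:fibers}
If $k\ge1$ and $ck>n+c$, then for general $\Lambda$ no fiber of $\pi$ contains a smoothable subscheme of length $k$.
\end{proposition}

To deduce (iv), apply the proposition to the single value $k_0=\lfloor n/c\rfloor+2$, which is allowed because $c(\lfloor n/c\rfloor+1)>n$. By Lemma~\ref{lem:smoothable}(c), a fiber $Z$ with $\sigma(Z)\ge k_0$ would contain a smoothable subscheme of length exactly $k_0$. So Proposition~\ref{prop:fibers} completes the proof of Theorem~\ref{thm:main}.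

We follow the argument for trisecant lines. It needs, at a smoothable $Y$ of length $k$, a space that contains the relevant first-order deformations of $Y$, is a module over $R_Y:=H^0(\mathcal{O}_Y)$, and has dimension at most $nk$. The Zariski tangent space of $\operatorname{Hilb}^k(X)$ contains that of $H_k$, so its dimension exceeds $nk$ at every singular point of $H_k$, and the $Y$ that occur in fibers may all be singular points. We use instead limits of the tangent spaces of $H_k^\circ$. To take such limits we need a vector bundle on $H_k$ that carries an action of $R_Y$ and contains these tangent spaces; it comes from a map to a Grassmannian.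

\subsection*{First-order deformations}
Let $\mathbb{C}[\varepsilon]$ be the ring of dual numbers, $\varepsilon^2=0$. A tangent vector of a scheme is a morphism from $\operatorname{Spec}\mathbb{C}[\varepsilon]$.

A tangent vector to a Grassmannian $G(a,S)$ at $K$ is a free direct summand $K_\varepsilon\subset S\otimes\mathbb{C}[\varepsilon]$ reducing to $K$. It corresponds to the map $\kappa\in\operatorname{Hom}(K,S/K)$ such that, for $f\in K$ and $g\in S$,
\begin{equation}\label{eq:grass}
f-\varepsilon g\in K_\varepsilon\iff g\equiv\kappa(f)\bmod K .
\end{equation}
This identifies the tangent bundle with $\mathcal{H}om$ of the universal subbundle and the universal quotient bundle.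

A tangent vector to $\operatorname{Hilb}^k(X)$ at $Y$ is a subscheme $Y_\varepsilon\subset X\times\operatorname{Spec}\mathbb{C}[\varepsilon]$, flat over $\mathbb{C}[\varepsilon]$ and reducing to $Y$. Flatness gives the exact sequence $0\to\mathcal{O}_Y\xrightarrow{\ \varepsilon\ }\mathcal{O}_{Y_\varepsilon}\to\mathcal{O}_Y\to0$. Let $I(Y)_m$ be the space of forms of degree $m$ on $\mathbb{P}^N$ vanishing on $Y$. For $f\in I(Y)_m$ there is a unique $\eta(f)\in H^0(\mathcal{O}_Y(m))$ with $f|_{Y_\varepsilon}=\varepsilon\,\eta(f)$. From the definition, for forms $g$ of degree $m$ and arbitrary forms $h$,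
\begin{equation}\label{eq:eta}
f-\varepsilon g\text{ vanishes on }Y_\varepsilon\iff g|_Y=\eta(f),\qquad\qquad\eta(fh)=\eta(f)\,h|_Y .
\end{equation}
We write $\eta_m$ for the restriction of $\eta$ to $I(Y)_m$.

\subsection*{Limits of tangent spaces}
Let $S=H^0(\mathcal{O}_{\mathbb{P}^N}(k))$, let $p\colon\mathcal{Y}\to H_k$ be the universal family, and let $\mathcal{R}=p_*\mathcal{O}_{\mathcal{Y}}$ and $\mathcal{Q}=p_*\mathcal{O}_{\mathcal{Y}}(k)$. Both are locally free of rank $k$, and $\mathcal{Q}$ is an $\mathcal{R}$-module. By Proposition~\ref{prop:loewy}, $S\to H^0(\mathcal{O}_Y(k))$ is onto for every $Y$ of length $k$. So $S\otimes\mathcal{O}\to\mathcal{Q}$ is onto and defines a morphism $\Psi\colon H_k\to\operatorname{Gr}$, $Y\mapsto I(Y)_k$, to the Grassmannian of subspaces of codimension $k$ in $S$. The bundle $\mathcal{E}=\Psi^*T_{\operatorname{Gr}}$ has fibers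
\[
\mathcal{E}_Y=\operatorname{Hom}\bigl(I(Y)_k,H^0(\mathcal{O}_Y(k))\bigr),
\]
and $\mathcal{R}$ acts on it through $\mathcal{Q}$. Comparing \eqref{eq:grass} with \eqref{eq:eta}, we see that $d\Psi$ sends a tangent vector $Y_\varepsilon$ of $H_k$ to $\eta_k$.

\begin{lemma}\label{lem:limit}
There are a smooth irreducible projective variety $H'$, a surjective morphism $\rho\colon H'\to H_k$ and a subbundle $\mathcal{T}\subseteq\rho^*\mathcal{E}$ of rank $nk$ such that, for every $d\in H'$ with $Y=\rho(d)$:
\begin{itemize}
\item[(a)] $\mathcal{T}_d$ is an $R_Y$-submodule of $\mathcal{E}_Y$;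
\item[(b)] if $Y_\varepsilon$ is the image under $\rho$ of a tangent vector of $H'$ at $d$, then $\eta_k\in\mathcal{T}_d$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $Y=\{x_1,\dots,x_k\}\in H_k^\circ$. A tangent vector is a tuple $(v_i)\in\bigoplus_iT_{x_i}X$, and $\eta(f)=(df_{x_i}(v_i))_i$. The $i$-th idempotent of $R_Y=\mathbb{C}^k$ sends $d\Psi(v_1,\dots,v_k)$ to $d\Psi(0,\dots,v_i,\dots,0)$, so the image of $d\Psi$ is an $R_Y$-submodule. The map $d\Psi$ is injective: if $v_i\ne0$, take a linear form vanishing at $x_i$ whose differential does not kill $v_i$, and multiply it by $k-1$ linear forms, the $j$-th vanishing at $x_j$ but not at $x_i$ ($j\neq i$); the product $f\in I(Y)_k$ has $df_{x_i}(v_i)\ne0$.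

Hence $d\Psi(T_{H_k^\circ})$ is a subbundle of rank $nk$ of $\mathcal{E}|_{H_k^\circ}$, that is, a section over $H_k^\circ$ of the Grassmann bundle $G(nk,\mathcal{E})\to H_k$. The closure of the image of this section is an irreducible projective variety; it maps onto $H_k$, and over $H_k^\circ$ it coincides with the section. Let $H'$ be a resolution of its singularities, $\rho$ the map to $H_k$, and $\mathcal{T}$ the pullback of the universal subbundle. For $d$ in the dense open set $\rho^{-1}(H_k^\circ)$ we have $\mathcal{T}_d=d\Psi(T_{\rho(d)}H_k^\circ)$, and both (a) and (b) hold. Property (a) is the vanishing at $d$ of the multiplication map $\rho^*\mathcal{R}\otimes\mathcal{T}\to\rho^*\mathcal{E}/\mathcal{T}$, and (b) is the vanishing at $d$ of the map $T_{H'}\to\rho^*\mathcal{E}/\mathcal{T}$ induced by $d(\Psi\rho)$. These are maps of vector bundles on a variety (for the second we use that $H'$ is smooth), and they vanish on a dense open set, hence everywhere.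
\end{proof}

\subsection*{The tangent computation}

\begin{proof}[Proof of Proposition~\ref{prop:fibers}]
In the notation of Section~\ref{sec:count} let
\[
\mathcal{P}=\{(d,K,M)\in H'\times G(q,W)\times G(q+1,W):\ K\subset M,\ K|_{\rho(d)}=0\}.
\]
It is the locus where two maps of vector bundles vanish: from the universal $K$ to $W/M$, and from the universal $K$ to the pullback of $p_*\mathcal{O}_{\mathcal{Y}}(1)$. So $\mathcal{P}$ is closed and projective, and its image in $G(q+1,W)$ is closed. As $\rho$ is onto, this image contains every $M$ with $X\cap\Lambda_M=\emptyset$ for which some fiber contains a smoothable subscheme of length $k$. If the image is a proper subset, we are done. Otherwise some irreducible component $\mathcal{P}'$ of $\mathcal{P}$, with reduced structure, dominates $G(q+1,W)$, and we show that $ck\le n+c$.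

Let $(d,K,M)\in\mathcal{P}'$ be general and $Y=\rho(d)$. Then $X\cap\Lambda_M=\emptyset$, and by generic smoothness every $\mu\in\operatorname{Hom}(M,W/M)=T_MG(q+1,W)$ comes from a tangent vector of $\mathcal{P}'$.

\emph{The algebra.} Write $M=K\oplus\mathbb{C}h$. Since $K|_Y=0$ and $M$ has no common zero on $X$, the form $h$ vanishes at no point of $Y$. Let $R=R_Y$ and let $V\subseteq R$ be the image of $W$ under $f\mapsto(f/h)|_Y$. This map kills $K$ and sends $M$ onto $\mathbb{C}\cdot1$. The scheme $Y$ is closed in the affine space $\{h\ne0\}$, whose coordinate ring is generated by the functions $f/h$ with $f\in W$. So $V$ generates $R$ as an algebra.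

\emph{The module.} Only the effect of a deformation of $Y$ on the forms in $K$ matters. Define
\[
\operatorname{ev}\colon\mathcal{E}_Y\to\operatorname{Hom}_{\mathbb{C}}(K,R),\qquad\operatorname{ev}(\varphi)(f)=\varphi(fh^{k-1})/h^k .
\]
This map is $R$-linear, since $R$ acts on both sides through the target. By Lemma~\ref{lem:limit}(a), $P:=\operatorname{ev}(\mathcal{T}_d)$ is an $R$-submodule with $\dim P\le nk$, and $Q:=\operatorname{Hom}(K,R)/P$ is an $R$-module with $\dim Q\ge qk-nk=ck$. (For three points on a space curve, $K$ is spanned by the coordinates $u$, $V$ is spanned by $1$ and $z$, $P=\bigoplus_i\ell_i$, and $Q$ is the module of Section~\ref{sec:count}.)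

\emph{Tangent vectors.} A tangent vector of $\mathcal{P}'$ consists of a tangent vector of $H'$ at $d$, with induced deformation $Y_\varepsilon$ and map $\eta$, and of deformations $K_\varepsilon$, $M_\varepsilon$ with maps $\kappa\in\operatorname{Hom}(K,W/K)$, $\mu\in\operatorname{Hom}(M,W/M)$. The two bundle maps defining $\mathcal{P}$ vanish at all closed points of the reduced scheme $\mathcal{P}'$, hence identically on it. So $K_\varepsilon\subset M_\varepsilon$, and $K_\varepsilon$ vanishes on $Y_\varepsilon$. Let $f\in K$ and let $g\in W$ represent $\kappa(f)$. Then $f-\varepsilon g\in K_\varepsilon$, and \eqref{eq:grass} and \eqref{eq:eta} give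
\begin{equation}\label{eq:relations}
g\equiv\mu(f)\bmod M,\qquad(g/h)|_Y=\eta(f)/h=\operatorname{ev}(\eta_k)(f).
\end{equation}
The last equality is the second part of \eqref{eq:eta}. By Lemma~\ref{lem:limit}(b), $\operatorname{ev}(\eta_k)\in P$.

We claim that
\begin{equation}\label{eq:span}
\operatorname{Hom}(K,V)\subseteq\operatorname{Hom}(K,\mathbb{C}\cdot1)+P .
\end{equation}
Given $\psi\in\operatorname{Hom}(K,V)$, choose $\tilde\psi\in\operatorname{Hom}(K,W)$ with $(\tilde\psi(f)/h)|_Y=\psi(f)$, extend $\tilde\psi\bmod M$ to some $\mu\in\operatorname{Hom}(M,W/M)$, and choose a tangent vector of $\mathcal{P}'$ over $\mu$. With $f,g$ as in \eqref{eq:relations} we have $g-\tilde\psi(f)\in M$. Dividing by $h$ and restricting to $Y$ gives $\operatorname{ev}(\eta_k)(f)-\psi(f)\in\mathbb{C}\cdot1$ for all $f\in K$, which proves \eqref{eq:span}.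

\emph{Conclusion.} Comparing dimensions in \eqref{eq:span} gives only $q\dim V\le q+nk$, the count of Section~\ref{sec:count} with $\dim V=r+1$. The module structure replaces $V$ by $R$. Let $U\subseteq Q$ be the image of $\operatorname{Hom}(K,\mathbb{C}\cdot1)$, so $\dim U\le q$. For $v\in V$ and $\alpha\in\operatorname{Hom}(K,\mathbb{C}\cdot1)$ we have $v\alpha\in\operatorname{Hom}(K,V)$, so \eqref{eq:span} gives $vU\subseteq U$. The elements of $R$ that preserve $U$ form a subalgebra containing $V$, so $U$ is an $R$-submodule of $Q$. Since $\operatorname{Hom}(K,\mathbb{C}\cdot1)$ generates $\operatorname{Hom}(K,R)$ over $R$, we get $U=Q$, and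
\[
n+c=q\ge\dim U=\dim Q\ge ck .\qedhere
\]
\end{proof}

\section{Collinear fibers}\label{sec:sharp}

When $N=q+1$ the center is a point, every fiber lies on a line, and by Proposition~\ref{prop:loewy} its regularity is its length. To show that the bound is attained it suffices to find a fiber of length at least $k$. For a complete intersection this means that $c+1$ polynomials in one variable have a common factor of degree $k$. This is $ck$ conditions, and a solution can be forced by starting from a degenerate one.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $X$ be defined by $F_1,\dots,F_{c+1}$ and let $p$ be a general point, so that $F_i(p)\ne0$ for all $i$ and Theorem~\ref{thm:main} applies to the projection from $p$. Choose coordinates $(z,u)\in\mathbb{C}\times\mathbb{C}^{n+c+1}$ with $p=[1:0]$, and normalize $F_i(p)=1$. Then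
\[
F_i(z,u)=z^{d_i}+\sum_{j=1}^{d_i}F_{i,j}(u)\,z^{d_i-j},
\]
where $F_{i,j}$ is a form of degree $j$. For $u\ne0$ the line over $[u]$ minus $p$ is the affine line of points $[z:u]$, and the fiber $Z_u$ over $[u]$ is defined on it by the monic polynomials $F_i(\cdot,u)$. Its length is the degree of their greatest common divisor.

Identify monic polynomials of degree $d$ in $z$ with points of $\mathbb{A}^d$; here $d_i\ge k$ is used. Let
\[
\mathcal{C}=\{(u,g,h_1,\dots,h_{c+1}):\ F_i(\cdot,u)=gh_i\text{ for all }i\}\subset\mathbb{C}^{n+c+1}\times\mathbb{A}^k\times\prod_i\mathbb{A}^{d_i-k}.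
\]
It is defined by $\sum_id_i$ equations, one for each non-leading coefficient. For $u=0$ we have $F_i(\cdot,0)=z^{d_i}$, so by unique factorization $\mathcal{C}$ has exactly one point with $u=0$, namely $o=(0,z^k,z^{d_1-k},\dots,z^{d_{c+1}-k})$. By Krull's height theorem a component of $\mathcal{C}$ through $o$ has dimension at least
\[
(n+c+1)+k+\sum_i(d_i-k)-\sum_id_i=n+c+1-ck\ge1,
\]
because $ck=c\lfloor n/c\rfloor+c\le n+c$. So $\mathcal{C}$ has a point with $u\ne0$, and for this $u$ the fiber $Z_u$ has length at least $k$. By Proposition~\ref{prop:loewy}, $\operatorname{reg}Z_u\ge k$, and by Theorem~\ref{thm:main}, $\operatorname{reg}Z_u\le k$.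
\end{proof}

Collinear fibers also show that the hypotheses of Theorem~\ref{thm:main} cannot be dropped.

\begin{remark}[Smoothness]
Smoothness of $X$ gave the divisor $K_{U'/U}$, the inclusion \eqref{eq:skoda} and the regular parameters in Section~\ref{sec:closure}, and it made $H_k^\circ$ smooth with tangent spaces of dimension $nk$ in Section~\ref{sec:fibers}. Without it no bound in terms of $n$ and $c$ holds. Let $X\subset\mathbb{P}^{n+c+1}$ be a complete intersection of $c+1$ forms of degree $d$ that do not involve one of the coordinates, so that $X$ is a cone with vertex $x$. If $F_i(p)\ne0$, then $F_i$ restricts on the line through $p$ and $x$ to a nonzero form vanishing to order $d$ at $x$. The fiber through $x$ is collinear of length $d$, so it has regularity $d$.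
\end{remark}

\begin{remark}[Generality of the center and $c\ge1$]
Both are used only in (iv). Let $X$ be the graph of a morphism $\mathbb{P}^1\to\mathbb{P}^1$ of degree $d$ on a smooth quadric $\mathbb{P}^1\times\mathbb{P}^1\subset\mathbb{P}^3$. The lines of one ruling meet $X$ in schemes of length $d$, so the projection from a point of the quadric off $X$ has a fiber of regularity $d$, while the bound for a general center is $2$. For $c=0$, all fibers of the projection of a smooth hypersurface of degree $d$ in $\mathbb{P}^{n+1}$ from a point off the hypersurface are collinear of length $d$.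
\end{remark}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Castelnuovo-Mumford seisokury\=o to shijij\={\i} ni kansuru wadai ni tsuite (s\=abei k\=oen)} [On topics concerning Castelnuovo--Mumford regularity and syzygies (survey lecture); title transliterated and translated from the Japanese],
\texttt{https://researchmap.jp/\allowbreak read0065925/\allowbreak presentations/\allowbreak 34094312/\allowbreak attachment\_file.pdf}.

\bibitem{lazarsfeld}
Lazarsfeld, \emph{Positivity in Algebraic Geometry II}.

\end{thebibliography}
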